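\title{Conformally removable Jordan curves do not form a Borel set}

\begin{abstract}
A compact planar set $E$ is $CH$-removable if every homeomorphism of the plane that is conformal off $E$ is affine. We prove that the $CH$-removable closed Jordan curves in the unit square do not form a Borel subset of the space of compact subsets of the square with the Hausdorff metric; they form a $\Pi^1_1$-complete set. To each tree $T$ on the natural numbers we assign, continuously, a Jordan curve that has $\sigma$-finite length if $T$ has no infinite branch and contains a non-removable totally disconnected set otherwise. The non-removable sets come from limits of vertical slit maps of domains whose complements are cut up by very thin channels.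
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Removable sets}
Throughout, \emph{conformal} means holomorphic and injective. A compact set $E\subset\mathbb C$ is \emph{$CH$-removable} if every homeomorphism $f:\mathbb C\to\mathbb C$ that is conformal on $\mathbb C\setminus E$ is conformal on all of $\mathbb C$. An injective entire function has the form $az+b$, so the conclusion says that $f$ is affine. A compact set $E\subset\mathbb C$ is \emph{$A$-removable} if every function that is bounded, holomorphic and uniformly continuous on $\mathbb C\setminus E$ extends to a bounded holomorphic function on $\mathbb C$, and hence is constant.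

Both notions say that $E$ is too small to carry the failure of holomorphy of a continuous map. The extreme cases of $CH$-removability are easy. A compact subset of a removable set is removable, since a map that is conformal off the smaller set is conformal off the larger one. A set that contains a disc is not removable: take a homeomorphism that is the identity outside the disc and is not the identity. At the other end, every compact set of $\sigma$-finite length, that is, every compact set covered by countably many sets of finite one-dimensional Hausdorff measure $\mathcal H^1$, is removable (Lemma~\ref{lem:sigma}). Between these extremes one would like a geometric criterion, and it is reasonable to ask first how complicated such a criterion has to be.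

\subsection*{The problem}
Let $S=[0,1]^2\subset\mathbb C$ be the unit square and let $2^S$ be the compact metric space of compact subsets of $S$ with the Hausdorff metric
\[
d_H(K_1,K_2)=\inf\{\delta>0:\ K_2\subset N_\delta(K_1),\ K_1\subset N_\delta(K_2)\},
\]
where $N_\delta(K)=\{z:\operatorname{dist}(z,K)<\delta\}$. The Borel subsets of $2^S$ form the smallest $\sigma$-algebra that contains the open sets. For an open set $U\subset\mathbb C$ the condition ``$E$ meets $U$'' defines an open subset of $2^S$. So every criterion that is assembled from such conditions by countable unions, countable intersections and complements defines a Borel set, and a property that is not Borel admits no criterion of this form. The definition of removability is not of this form, because it quantifies over the uncountable space of all homeomorphisms. Two facts are known: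
\begin{enumerate}
\item[(1)] the $CH$-removable subsets of $S$ do not form a Borel subset of $2^S$;
\item[(2)] the $A$-removable closed Jordan curves in $S$ do not form a Borel subset of $2^S$.
\end{enumerate}
Here a \emph{closed Jordan curve}, or simply a Jordan curve, is the image of an injective continuous map of the circle, and a \emph{Jordan arc} is the image of an injective continuous map of $[0,1]$. The question that we answer comes from \cite{CRH}:

\begin{quote}
Is the collection $\mathcal R$ of $CH$-removable closed Jordan curves in $S$ a Borel subset of $2^S$?
\end{quote}

Facts (1) and (2) suggest the answer no, but neither of them gives it. A property that is not Borel may become Borel, even trivial, on a smaller class of sets: every finite set is removable. And a curve fails to be $A$-removable as soon as it supports a nonconstant continuous function that is holomorphic off the curve, while for $CH$-removability the witness must be a homeomorphism.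

\subsection*{Results}
Let $\omega=\{0,1,2,\dots\}$ and let $\omega^{<\omega}$ be the countable set of finite sequences in $\omega$. We write $|s|$ for the length of $s\in\omega^{<\omega}$, $\emptyset$ for the empty sequence, $s^\frown k$ for $s$ followed by $k$, and $\beta|n$ for the first $n$ terms of $\beta\in\omega^\omega$. A \emph{tree} is a nonempty set $T\subset\omega^{<\omega}$ that is closed under initial segments, and $[T]=\{\beta\in\omega^\omega:\beta|n\in T\text{ for all }n\}$ is its set of infinite branches. The space $\mathrm{Tr}$ of trees is a closed subspace of the product space $2^{\omega^{<\omega}}$. Let $\mathrm{IF}=\{T:[T]\neq\emptyset\}$ and $\mathrm{WF}=\mathrm{Tr}\setminus\mathrm{IF}$ be the sets of ill-founded and well-founded trees. The set $\mathrm{WF}$ is $\Pi^1_1$-complete and is not Borel; these terms are recalled in Section~\ref{sec:background}.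

\begin{theorem}\label{thm:main}
There is a continuous map $T\mapsto\Gamma_T$ from $\mathrm{Tr}$ to $2^S$ whose values are closed Jordan curves such that
\begin{enumerate}
\item[(i)] if $T\in\mathrm{WF}$, then $\Gamma_T$ has $\sigma$-finite length and hence is $CH$-removable;
\item[(ii)] if $T\in\mathrm{IF}$, then $\Gamma_T$ is not $CH$-removable.
\end{enumerate}
Consequently the set $\mathcal R$ of $CH$-removable closed Jordan curves in $S$ is not Borel.
\end{theorem}

\begin{theorem}\label{thm:complete}
\begin{enumerate}
\item[(i)] The set $\mathcal R$ is $\Pi^1_1$-complete.
\item[(ii)] If $\mathcal G\subset 2^S$ contains every Jordan curve in $S$ of $\sigma$-finite length and no Jordan curve that is not $CH$-removable, then $\mathcal G$ is $\Pi^1_1$-hard, hence neither Borel nor analytic.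
\item[(iii)] The set of Jordan curves of $\sigma$-finite length in $S$ is not Borel, and the set of $A$-removable Jordan curves in $S$ is $\Pi^1_1$-complete.
\item[(iv)] The hardness in \textup{(i)}, and statement \textup{(ii)}, also hold with ``Jordan arcs'' or ``totally disconnected compact sets'' in place of ``closed Jordan curves''.
\end{enumerate}
\end{theorem}

\subsection*{The method}
We assign to every $s\in\omega^{<\omega}$ a compact set $L_s$ of finite length and to every $\beta\in\omega^\omega$ a compact non-removable set $E_\beta$, placed so that for each tree $T$ the union $X_T$ of the sets $L_s$ with $s\in T$ and the sets $E_\beta$ with $\beta\in[T]$ is compact and totally disconnected. The curve $\Gamma_T$ is $X_T$ together with countably many polygonal arcs. The two halves of Theorem~\ref{thm:main} survive the passage from $X_T$ to $\Gamma_T$ for different reasons: $\sigma$-finite length is preserved under countable unions, and non-removability passes to larger sets.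

Totally disconnected sets have a second advantage. A conformal map between the complements of two such sets extends to a homeomorphism automatically (Lemma~\ref{lem:extend}), so a non-removable set arises from any non-affine map of this kind. We obtain these maps as limits. The complement of finitely many Jordan regions in a $z$-plane maps conformally onto the complement of finitely many vertical slits in a $w$-plane, and this map changes little when a region is cut in two by a thin channel. One kind of cut halves a slit and almost preserves the total length of the slits; repeated forever, it produces $L_s$. Another kind makes the regions small; alternated with the first kind, it produces $E_\beta$. Example~\ref{ex:disc} shows both cuts on the unit disc.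

Section~\ref{sec:slit} treats slit maps and their limits, Section~\ref{sec:cut} the cuts, Section~\ref{sec:sets} the sets $L_s$ and $E_\beta$, and Section~\ref{sec:curves} the curves. The theorems are proved in Section~\ref{sec:proofs}.

\section{Background and two lemmas on small sets}\label{sec:background}

\subsection*{Descriptive set theory}
A \emph{Polish space} is a separable completely metrizable space. A subset of a Polish space $Y$ is \emph{analytic}, or $\Sigma^1_1$, if it is the projection to $Y$ of a Borel subset of $Y\times Z$ for some Polish space $Z$, and \emph{coanalytic}, or $\Pi^1_1$, if its complement is analytic. A set $\mathcal G\subset Y$ is \emph{$\Pi^1_1$-hard} if every coanalytic subset of a zero-dimensional Polish space $X$ has the form $\varphi^{-1}(\mathcal G)$ with $\varphi:X\to Y$ continuous, and \emph{$\Pi^1_1$-complete} if in addition it is coanalytic; the definitions for $\Sigma^1_1$ are parallel. We use three theorems. A set that is both analytic and coanalytic is Borel (Souslin). The image of a Borel set under a continuous map that is injective on it is Borel (Lusin--Souslin). The set $\mathrm{IF}$ is $\Sigma^1_1$-complete, so $\mathrm{WF}$ is $\Pi^1_1$-complete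 and not Borel \cite[27.1]{Kec}. They enter through the following observation.

\begin{lemma}\label{lem:reduction}
Let $Y$ be Polish and $\mathcal G\subset Y$. If there is a continuous map $\varphi:\mathrm{Tr}\to Y$ with $\varphi^{-1}(\mathcal G)=\mathrm{WF}$, then $\mathcal G$ is $\Pi^1_1$-hard and is neither Borel nor analytic.
\end{lemma}

\begin{proof}
Hardness follows by composing with $\varphi$. Continuous preimages of Borel sets are Borel. If $\mathcal G$ is the projection of a Borel set $B\subset Y\times Z$, then $\mathrm{WF}$ is the projection of the Borel set $(\varphi\times\mathrm{id})^{-1}(B)$; being also coanalytic, it would be Borel by Souslin's theorem.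
\end{proof}

\subsection*{Plane topology}
Let $\widehat{\mathbb C}$ be the Riemann sphere and $\mathbb D$ the open unit disc. A compact set $M\subset\widehat{\mathbb C}$ \emph{does not separate} if $\widehat{\mathbb C}\setminus M$ is connected.

\begin{enumerate}
\item[(T1)] The complement in $\widehat{\mathbb C}$ of a Jordan curve $C\subset\mathbb C$ has exactly two components, the \emph{inside} and the \emph{outside}, which contains $\infty$; each has boundary $C$. The winding number of $C$ is $0$ about outside points and a constant $\pm1$ about inside points. The inside lies in the convex hull of $C$, because a point off the hull is the start of a ray that misses $C$.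
\item[(T2)] A \emph{closed Jordan region} is a subset of $\mathbb C$ homeomorphic to $\overline{\mathbb D}$. It is the union of a Jordan curve and its inside, and a homeomorphism between two such regions maps boundary onto boundary. Compact convex sets with interior points are examples. By Carath\'eodory's theorem, a conformal map of $\mathbb D$ onto the inside or the outside of a Jordan curve extends to a homeomorphism of the closures.
\item[(T3)] Janiszewski's theorem: if the compact sets $M,M'\subset\widehat{\mathbb C}$ do not separate and $M\cap M'$ is connected or empty, then $M\cup M'$ does not separate. Jordan arcs, closed Jordan regions, compact convex sets and closures of outsides of Jordan curves do not separate. In particular the complement in $\mathbb C$ of finitely many disjoint closed Jordan regions, or of finitely many disjoint compact convex sets, is a domain.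
\item[(T4)] A compact totally disconnected set has empty interior and does not separate any disc \cite{HW}.
\end{enumerate}

\subsection*{Boundary behavior on a circle}
We use the reflection principle in this form: if $F$ is holomorphic in $1<|\zeta|<\rho$, $c$ is real, and $\operatorname{Re}F\to c$ at every point of an open arc $J^\circ$ of the unit circle, then the formula $F(1/\bar\zeta)=2c-\overline{F(\zeta)}$ extends $F$ to a holomorphic function on the union of $\{1<|\zeta|<\rho\}$, $J^\circ$ and $\{1/\rho<|\zeta|<1\}$. The next lemma makes boundary values stable under limits and disposes of finitely many exceptional points.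

\begin{lemma}\label{lem:barrier}
Let $u$ be harmonic in $1<|\zeta|<\rho$ with $|u|\le M$, and suppose that $u\to0$ at all points of the unit circle except possibly $\zeta_1,\dots,\zeta_k$. Then $|u(\zeta)|\le M\log|\zeta|/\log\rho$.
\end{lemma}

\begin{proof}
For $\varepsilon>0$ the harmonic function $\pm u-M\log|\zeta|/\log\rho+\varepsilon\sum_j\log\bigl(|\zeta-\zeta_j|/(2\rho)\bigr)$ has upper limit at most $0$ at every boundary point: the last sum is negative in the annulus and tends to $-\infty$ at each $\zeta_j$. Apply the maximum principle and let $\varepsilon\to0$.
\end{proof}

\subsection*{A sufficient condition for removability}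

\begin{lemma}\label{lem:sigma}
A compact set $E\subset\mathbb C$ of $\sigma$-finite length is $CH$-removable.
\end{lemma}

\begin{proof}
The argument is classical. Let $E\subset\bigcup_jE_j$ with $\mathcal H^1(E_j)<\infty$. A cover of $E_j$ by sets of diameter at most $\delta$ with sum of diameters at most $\mathcal H^1(E_j)+1$ shows that the area of $E_j$ is at most $\pi\delta(\mathcal H^1(E_j)+1)$, so $E$ has zero area. By Eilenberg's inequality \cite{Fed}, the upper integral over $t$ of the number of points of $E_j$ on the line $\operatorname{Im}z=t$ is finite, and the same holds for vertical lines. Hence almost every horizontal and almost every vertical line meets $E$ in a countable set.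

Let $f$ be a homeomorphism of $\mathbb C$ that is conformal off $E$, and let $Q$ be a closed rectangle with sides parallel to the axes. Since $f$ is injective, $\int_{Q\setminus E}|f'|^2$ is the area of $f(Q\setminus E)$, which is finite. By Fubini's theorem, for almost every horizontal or vertical segment $I$ crossing $Q$ we have $\int_{I\setminus E}|f'|<\infty$ and $I\cap E$ is countable. Fix such an $I$, a subsegment $[a,b]\subset I$, and let $g$ be $\operatorname{Re}f$ or $\operatorname{Im}f$. The set $Z=[a,b]\cap E$ is closed and countable, so $g(Z)$ has Lebesgue measure zero and $[a,b]\setminus Z$ is a countable union of intervals; on each of them $f$ is smooth, and the image under $g$ has measure at most the integral of $|f'|$. By the intermediate value theorem $g([a,b])$ contains the interval between $g(a)$ and $g(b)$. Therefore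
\[
|g(b)-g(a)|\le\int_{[a,b]\setminus Z}|f'|,
\]
and $f$ is absolutely continuous on $I$. The partial derivatives of $f$ exist off $E$, equal $f'$ and $if'$, and lie in $L^2_{\mathrm{loc}}$. Integration by parts along almost every line shows that they are the distributional derivatives of $f$. So $\bar\partial f=0$ as a distribution, and $f$ is holomorphic by Weyl's lemma.
\end{proof}

\subsection*{Extension across totally disconnected sets}

\begin{lemma}\label{lem:extend}
Let $E,A\subset\mathbb C$ be compact and totally disconnected. Every homeomorphism $F:\widehat{\mathbb C}\setminus E\to\widehat{\mathbb C}\setminus A$ extends to a homeomorphism of $\widehat{\mathbb C}$.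
\end{lemma}

\begin{proof}
Let $e\in E$ and $B_n=B(e,1/n)$. By (T4) the set $B_n\setminus E$ is connected and nonempty, so $X=\bigcap_n\overline{F(B_n\setminus E)}$ is a decreasing intersection of continua and hence a continuum. Let $y\in X$ and choose $z_n\in B_n\setminus E$ with $F(z_n)\to y$. If $y\notin A$, then $z_n\to F^{-1}(y)\notin E$, which contradicts $z_n\to e$. Thus $X$ is a connected subset of $A$, so it is a single point, which we call $F(e)$. The compact sets $\overline{F(B_n\setminus E)}$ decrease to this point, so their diameters tend to $0$. The $n$-th set contains $F(e')$ for every $e'\in E\cap B_n$, because small discs about $e'$ lie in $B_n$. Hence the extended map is continuous at $e$; it is continuous on the open set $\widehat{\mathbb C}\setminus E$ by assumption. In the same way $F^{-1}$ has a continuous extension, and the two extensions are inverse to each other on dense sets, hence everywhere.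
\end{proof}

Total disconnectedness of $E$ makes $X$ connected, and that of $A$ makes $X$ a point. Without it the lemma fails: $z-1/z$ maps the complement of $\overline{\mathbb D}$ onto the complement of a segment, and no homeomorphism of the sphere maps a disc onto a segment.

\section{Vertical slit maps and their limits}\label{sec:slit}

To use Lemma~\ref{lem:extend} we need conformal maps whose images we can locate in terms of finitely many simple objects, with a normalization that survives limits and detects when the limit is not affine. Slit maps have these properties.

\subsection*{Definition and uniqueness}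
An \emph{admissible set} is a finite disjoint union $A=A_1\sqcup\dots\sqcup A_N$, $N\ge1$, of closed Jordan regions in $\overline{\mathbb D}$. By the parallel slit theorem \cite{Gol,Neh} there is a conformal map $S_A$ of $\mathbb C\setminus A$ onto the complement of a union $W=W(A)$ of $N$ disjoint nondegenerate closed vertical segments, the \emph{slits}, with
\begin{equation}\label{eq:normal}
S_A(z)=z+a(A)z^{-1}+O(z^{-2})\quad\text{at }\infty,\qquad a(A)=\frac1{2\pi i}\int_{|z|=2}S_A(z)\,dz .
\end{equation}
We put $S_A(\infty)=\infty$. For each $i$ let $\tau_i$ be a conformal map of $\{|\zeta|>1\}\cup\{\infty\}$ onto $\widehat{\mathbb C}\setminus A_i$ with $\tau_i(\infty)=\infty$, extended by (T2) to a homeomorphism of the unit circle onto $\partial A_i$. Fix $\rho>1$ such that the \emph{collars} $\tau_i(\{1<|\zeta|\le\rho\})$ lie in $\{|z|<2\}\setminus A$.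

The slits can be numbered so that, for $z\in\mathbb C\setminus A$,
\begin{equation}\label{eq:corr}
\operatorname{dist}(z,A_i)\to0\quad\text{if and only if}\quad\operatorname{dist}(S_A(z),W_i)\to0 .
\end{equation}
Indeed, the cluster set of $S_A$ at $A_i$ is $\bigcap_{r>1}\overline{S_A\tau_i(\{1<|\zeta|<r\})}$, a continuum contained in $W$, hence in one slit $W_{\sigma(i)}$. The cluster set of $S_A^{-1}$ at $W_j$ lies in one region $A_{\sigma'(j)}$ for the same reason, since $N_\delta(W_j)\setminus W_j$ is connected. If $z\to A_i$, then $S_A(z)\to W_{\sigma(i)}$ and so $z\to A_{\sigma'\sigma(i)}$; thus $\sigma$ is a bijection with inverse $\sigma'$. We call $W_i$ the slit of $A_i$ and write $|W_i|$ for its length.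

The following characterization does not assume injectivity. It shows that $S_A$ is unique, and it will identify limits of slit maps.

\begin{lemma}\label{lem:unique}
Let $A$ be admissible and let $G$ be holomorphic on $\mathbb C\setminus A$, bounded on $\{|z|<2\}\setminus A$, with $G(z)=z+O(1/z)$ at $\infty$. Suppose that for each $i$ the real part of $G(z)$ tends to a constant as $z\to A_i$. Then $G=S_A$.
\end{lemma}

\begin{proof}
The function $g=G-S_A$ is holomorphic and bounded on the domain $\widehat{\mathbb C}\setminus A$, $g(\infty)=0$, and by \eqref{eq:corr} the cluster values of $g$ at $A$ lie on finitely many vertical lines. Suppose that $g$ is not constant. Then its image $V$ is a bounded open set. A boundary point of $V$ is a limit of values $g(z_n)$, and $z_n\to A$, since otherwise the point would belong to $V$. So $\partial V$ lies on the finitely many lines. But the vertical line through a point of $V$ off these lines leaves $V$ at a boundary point off these lines, a contradiction.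
\end{proof}

\subsection*{Locating the slits}

\begin{lemma}\label{lem:inside}
Let $A$ be admissible and let $C\subset\mathbb C\setminus A$ be a Jordan curve. Then the inside of $S_A(C)$ is the union of the $S_A$-images of the points of $\mathbb C\setminus A$ inside $C$ and the slits $W_j$ of the regions $A_j$ inside $C$.
\end{lemma}

\begin{proof}
Each $A_j$ lies inside or outside $C$. Let $Y$ be the union in the statement and let $X$ be the corresponding union for the outside of $C$. The sets $X$ and $Y$ are disjoint, $X\cup Y=\widehat{\mathbb C}\setminus S_A(C)$, $\infty\in X$, and $Y\ne\emptyset$. Both are open: $S_A$ is an open map, and by \eqref{eq:corr} a point near $w\in W_j$ either lies on $W_j$ or is the image of a point near $A_j$, hence on the same side of $C$ as $A_j$. So each of the two components of $\widehat{\mathbb C}\setminus S_A(C)$ lies in $X$ or in $Y$, and $Y$ is the component that does not contain $\infty$.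
\end{proof}

On $|z|>1$ the map $S_A(z)=z+\sum_{n\ge1}\alpha_nz^{-n}$ is injective, so the area theorem $\sum n|\alpha_n|^2\le1$ gives $|\alpha_n|\le1$ and $|S_A(z)-z|\le\sum_{n\ge1}2^{-n}=1$ for $|z|\ge2$. The image of the circle $|z|=2$ therefore lies in $\{|w|\le3\}$, and its inside is an open subset of this disc. With Lemma~\ref{lem:inside} we obtain bounds that do not depend on $A$:
\begin{equation}\label{eq:bounds}
|S_A(z)-z|\le1\ \ (|z|\ge2),\qquad |S_A(z)|<3\ \ (|z|<2),\qquad W(A)\subset\{|w|<3\}.
\end{equation}

The boundary of each region is folded onto its slit in the way that $z-1/z$ folds the unit circle onto $[-2i,2i]$.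

\begin{lemma}\label{lem:boundary}
Let $A$ be admissible, and let $w_c$ be the center and $\lambda$ the length of $W_1$. The function $\sigma=S_A\circ\tau_1$ extends holomorphically to $1/\rho<|\zeta|<\rho$, and there is a homeomorphism $g$ of the unit circle onto itself with $\sigma(\zeta)=w_c+\frac{i\lambda}2\operatorname{Im}g(\zeta)$ for $|\zeta|=1$. Consequently each point $w_0\in W_1$ other than an endpoint has exactly two $\sigma$-preimages on the circle, and they divide it into two open arcs, the preimages of the part of $W_1$ strictly above $w_0$ and of the part strictly below $w_0$.
\end{lemma}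

\begin{proof}
The map $J(v)=w_c+\frac\lambda4(v-1/v)$ sends $\{|v|>1\}$ conformally onto $\mathbb C\setminus W_1$, and $J(v)=w_c+\frac{i\lambda}2\operatorname{Im}v$ for $|v|=1$. Let $g=J^{-1}\circ\sigma$ on $1<|\zeta|<\rho$. It is injective, $|g|>1$, and $|g|\to1$ as $|\zeta|\to1$ by \eqref{eq:corr}. The reflection principle, applied to local branches of $\log g$, shows that $g(1/\bar\zeta)=1/\overline{g(\zeta)}$ extends $g$ to a zero-free holomorphic function on $1/\rho<|\zeta|<\rho$. The extension has modulus greater than, equal to or less than $1$ according to whether $|\zeta|$ is greater than, equal to or less than $1$. If $g$ took the same value at two points of the circle, then by the open mapping theorem nearby values $v$ with $|v|>1$ would be taken near both points, necessarily in $|\zeta|>1$, where $g$ is injective. So $g$ is an injective continuous map of the circle into itself. It is onto because a proper closed connected subset of the circle is an arc or a point, and neither is homeomorphic to a circle. Now $J\circ g$ extends $\sigma$, and the last statement describes the function $\operatorname{Im}v$ on the circle.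
\end{proof}

\subsection*{A criterion for non-removability}
The next proposition says what the construction has to achieve: the regions in the $z$-plane and neighborhoods of the slits in the $w$-plane must both shrink to totally disconnected sets while $a(A)$ stays away from $0$. We allow real translations of the slits, which will be needed in Section~\ref{sec:sets}.

\begin{proposition}\label{prop:criterion}
Let $A^1\supset A^2\supset\cdots$ be admissible sets with $|a(A^n)|\ge\frac34$, let $b_n\in[0,\frac12]$, and let $D^1\supset D^2\supset\cdots$ be finite disjoint unions of compact convex sets with $W(A^n)+b_n\subset D^n$. If $A^\infty=\bigcap_nA^n$ and $E=\bigcap_nD^n$ are totally disconnected, then no compact set containing $E$ is $CH$-removable.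
\end{proposition}

\begin{proof}
Let $S_n=S_{A^n}+b_n$. By \eqref{eq:bounds},
\begin{equation}\label{eq:bounds2}
|S_n(z)-z|\le\tfrac32\ \ (|z|\ge2),\qquad|S_n(z)|<\tfrac72\ \ (|z|<2).
\end{equation}
The set $\mathbb C\setminus A^\infty$ is the increasing union of the domains $\mathbb C\setminus A^n$, so it is a domain, and each of its compact subsets lies in $\mathbb C\setminus A^n$ for large $n$. By Montel's theorem and a diagonal argument a subsequence of $S_n$ converges locally uniformly on $\mathbb C\setminus A^\infty$ to a holomorphic function $S_\infty$. It satisfies the first bound in \eqref{eq:bounds2}, so it is not constant, it is injective by Hurwitz's theorem, and it has a simple pole at $\infty$. By the integral formula in \eqref{eq:normal} its coefficient of $z^{-1}$ at $\infty$ has modulus at least $\frac34$, so $S_\infty$ is not affine near $\infty$. With $S_\infty(\infty)=\infty$, it is a homeomorphism of $\widehat{\mathbb C}\setminus A^\infty$ onto an open set $\widehat{\mathbb C}\setminus E'$, where $E'\subset\mathbb C$ is compact.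

Locally uniform convergence alone does not locate $E'$: the $S_n$-preimages of a point $w$ might drift toward $A^\infty$, where there is no control. We exclude this for $w\notin E$ by passing to the inverse maps, which are defined on a fixed domain around $w$.

\emph{Claim: $E'\subset E$.} Let $w\in\mathbb C\setminus E$ and fix $n$ with $w\in G=\mathbb C\setminus D^n$. By (T3), $G$ is a domain. For $n'\ge n$ the slits of $S_{n'}$ lie in $D^{n'}\subset D^n$, so $R_{n'}=S_{n'}^{-1}$ is holomorphic on $G$. By \eqref{eq:bounds2}, for $v\in G$ either $|R_{n'}(v)|<2$ or $|R_{n'}(v)-v|\le\frac32$, and the second alternative holds when $|v|\ge4$. So along a further subsequence $R_{n'}\to R$ locally uniformly on $G$, and $R$ is not constant. Put $z=R(w)$. Choose a closed disc $B\subset G$ centered at $w$ with $2r=\min_{\partial B}|R-z|>0$. If $|R_{n'}-R|<r$ on $\partial B$ and $|z'-z|\le r$, then on $\partial B$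
\[
|(R_{n'}-z')-(R-z)|<2r\le|R-z|,
\]
and Rouch\'e's theorem gives $z'\in R_{n'}(B)$. Thus the closed disc $\Delta$ of radius $r$ about $z$ satisfies $\Delta\subset R_{n'}(G)\subset\mathbb C\setminus A^{n'}\subset\mathbb C\setminus A^\infty$ for large $n'$ in the subsequence, and $S_{n'}\to S_\infty$ uniformly on $\Delta$. Since $R_{n'}(w)\to z$ and $S_{n'}(R_{n'}(w))=w$, we get $S_\infty(z)=w$, that is, $w\notin E'$.

By the claim $E'$ is totally disconnected, so by Lemma~\ref{lem:extend} the map $S_\infty^{-1}$ extends to a homeomorphism $f$ of $\widehat{\mathbb C}$ that fixes $\infty$. It restricts to a homeomorphism of $\mathbb C$ that is conformal off $E'$, hence off every compact set containing $E$, and it is not affine.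
\end{proof}

\section{Cutting by thin channels}\label{sec:cut}

To apply Proposition~\ref{prop:criterion} we must replace an admissible set by a subset with more and smaller components, changing $a(A)$ and the position of the slits as little as we like. Removing a thin channel does this. We first look at the simplest case.

\begin{example}[two ways to cut a disc]\label{ex:disc}
Let $A=\overline{\mathbb D}$. Then $S_A(z)=z-1/z$, $a(A)=-1$, $W=[-2i,2i]$, and $S_A(e^{it})=2i\sin t$. Remove from $A$ a horizontal or a vertical channel of width $2h$ through the center, and let $S^h$ be the slit map of the remaining set $A^h$, which has two components. The set $A^h$ is invariant under $z\mapsto\bar z$ and $z\mapsto-\bar z$. The functions $\overline{S^h(\bar z)}$ and $-\overline{S^h(-\bar z)}$ satisfy the hypotheses of Lemma~\ref{lem:unique}, so $S^h$ commutes with both reflections. We use two facts proved in Lemma~\ref{lem:cut}: for small $h$ both slits lie in $N_\delta(W)$, and the slit of a component comes close to $S_A(\zeta)$ for each point $\zeta$ of the circular part of its boundary.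

\emph{Horizontal channel:} $A^h=\{|z|\le1,\ |\operatorname{Im}z|\ge h\}$. The reflection $z\mapsto-\bar z$ preserves each component, so each slit is invariant under $w\mapsto-\bar w$ and lies on the imaginary axis. Conjugation exchanges the two slits. Since they are disjoint, one lies above $0$ and the other below, and each has length less than $2+\delta$. The upper semicircle is mapped by $S_A$ onto $(0,2i]$, so the slits converge to $[0,2i]$ and $[-2i,0]$. The slit is halved and the total length tends to $4$. The reason is that the ends $\pm1$ of the channel have the same image $S_A(\pm1)=0$.

\emph{Vertical channel:} $A^h=\{|z|\le1,\ |\operatorname{Re}z|\ge h\}$. Now conjugation preserves each component and $z\mapsto-\bar z$ exchanges them, so the slits are $\pm c_h+[-iy_h,iy_h]$ with $c_h\ne0$ and $c_h\to0$. The right and the left open semicircle are each mapped onto the open segment $(-2i,2i)$, so $y_h\to2$. The slit is doubled and the total length tends to $8$.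
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\begin{scope}\clip (-1,0.1) rectangle (1,1);\fill[gray!40] (0,0) circle (1);\end{scope}
\begin{scope}\clip (-1,-1) rectangle (1,-0.1);\fill[gray!40] (0,0) circle (1);\end{scope}
\draw[->] (1.4,0) -- node[above]{$S^h$} (2.6,0);
\draw[very thick] (3.2,0.15) -- (3.2,1.95);
\draw[very thick] (3.2,-0.15) -- (3.2,-1.95);
\begin{scope}[xshift=7cm]
\begin{scope}\clip (0.1,-1) rectangle (1,1);\fill[gray!40] (0,0) circle (1);\end{scope}
\begin{scope}\clip (-1,-1) rectangle (-0.1,1);\fill[gray!40] (0,0) circle (1);\end{scope}
\draw[->] (1.4,0) -- node[above]{$S^h$} (2.6,0);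
\draw[very thick] (3.08,-1.9) -- (3.08,1.9);
\draw[very thick] (3.32,-1.9) -- (3.32,1.9);
\end{scope}
\end{tikzpicture}
\caption{Schematic picture of the vertical slit map $S^h$ of the complement of a disc cut by a thin channel. A horizontal channel splits the slit of the disc into two halves; a vertical channel produces two slits of almost the full length, side by side.}
\label{fig:cuts}
\end{figure}

Figure~\ref{fig:cuts} shows the two cases. A channel that joins $e^{it}$ to the point $-e^{-it}$ with the same image has length $2|\cos t|$, so cuts of the first kind make the slits short but leave the pieces of the disc wide. To make the pieces small one also needs cuts of the second kind, and these cost length. The construction in Section~\ref{sec:sets} lets the tree decide how often this cost is paid.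

\subsection*{The cutting lemma}
The following notation is fixed in this subsection. Let $A=A_1\sqcup\dots\sqcup A_N$ be admissible, $S=S_A$, $\Omega=\mathbb C\setminus A$, and let $\tau_i$, $\rho$ and $\sigma=S\circ\tau_1$ be as in Section~\ref{sec:slit}. Let $P$ be a compact convex set with interior points and $\psi:P\to A_1$ a homeomorphism that is conformal in $\operatorname{int}P$. Let $\ell$ be a line that meets $\operatorname{int}P$, let $d$ be the signed distance to $\ell$, and put
\[
P_h^\pm=\{x\in P:\pm d(x)\ge h\},\qquad A^h=\psi(P_h^+)\sqcup\psi(P_h^-)\sqcup A_2\sqcup\dots\sqcup A_N .
\]
For small $h>0$ the sets $P_h^\pm$ are compact and convex with interior points, so $A^h$ is admissible. Let $S^h=S_{A^h}$, with slits $W^h_+,W^h_-,W^h_2,\dots,W^h_N$ on the lines with real parts $c^h_+,c^h_-,c^h_2,\dots,c^h_N$, and let $W^h$ be their union. The line $\ell$ meets $\partial P$ in two points, and $I_\pm=\tau_1^{-1}\psi(\partial P\cap\{\pm d>0\})$ are the two open arcs into which the corresponding two points divide the unit circle. We cut in the model $P$ rather than in $A_1$ because straight cuts keep the pieces convex, so that the lemma can be applied to them again.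

\begin{lemma}\label{lem:cut}
As $h\to0$ the following hold.
\begin{enumerate}
\item[(a)] $S^h\to S$ locally uniformly on $\Omega$, and $a(A^h)\to a(A)$.
\item[(b)] For every $\delta>0$ and all small $h$, $W^h_\pm\subset N_\delta(W_1)$ and $W^h_i\subset N_\delta(W_i)$ for $i\ge2$.
\item[(c)] For every $\zeta\in I_\pm$, $\operatorname{dist}(\sigma(\zeta),W^h_\pm)\to0$.
\item[(d)] Suppose that the common endpoints of $I_+$ and $I_-$ are the two $\sigma$-preimages of a point $w_0\in W_1$ other than an endpoint. Then $W^h_+$ and $W^h_-$ converge in the Hausdorff metric to the two closed segments into which $w_0$ divides $W_1$.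
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Step 1: a limit function.} By \eqref{eq:bounds} the restrictions $S^h|_\Omega$ form a normal family. Given a sequence of values $h\to0$, pass to a subsequence along which $S^h\to S_*$ locally uniformly on $\Omega$ and $c^h_\pm\to c_\pm$, $c^h_i\to c_i$. Then $|S_*|\le3$ on $\{|z|<2\}\setminus A$. The Laurent coefficients at $\infty$ are integrals over $|z|=2$, so they converge; hence $S_*(z)=z+O(1/z)$, and $a(A^h)$ tends to the coefficient of $z^{-1}$ of $S_*$. By Lemma~\ref{lem:unique}, part (a) follows once we show that $\operatorname{Re}S_*$ tends to a constant at each $A_i$. For $i\ge2$, the function $\operatorname{Re}S^h\circ\tau_i-c^h_i$ is bounded by $6$ on $1<|\zeta|<\rho$ and tends to $0$ at the unit circle, so by Lemma~\ref{lem:barrier} it is bounded by $6\log|\zeta|/\log\rho$. This bound passes to the limit, and $\operatorname{Re}S_*\to c_i$ at $A_i$. For $A_1$ there are two difficulties: the two pieces have different constants $c^h_\pm$, and there is no control at the two ends of the channel.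

\emph{Step 2: $c_+=c_-$.} A conformal map with bounded image cannot vary much across most of a thin channel. Choose coordinates $\xi+i\eta$ in the plane of $P$, by a rigid motion, such that $d=\eta$, and a rectangle $[\xi_1,\xi_2]\times[-\eta_0,\eta_0]\subset\operatorname{int}P$ with $\xi_1<\xi_2$. For $h<\eta_0$ the map $U=S^h\circ\psi$ is conformal on $\Pi_h=(\xi_1,\xi_2)\times(-h,h)$ with values in $\{|w|<3\}$, and $\operatorname{Re}U(\xi+i\eta)\to c^h_\pm$ as $\eta\to\pm h$ by \eqref{eq:corr}. So $|c^h_+-c^h_-|\le\int_{-h}^h|U'(\xi+i\eta)|\,d\eta$ for each $\xi$. Integrating in $\xi$ and using the Cauchy--Schwarz inequality and $\int_{\Pi_h}|U'|^2=\operatorname{area}U(\Pi_h)\le9\pi$, we get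
\[
(\xi_2-\xi_1)\,|c^h_+-c^h_-|\le(9\pi)^{1/2}\bigl(2h(\xi_2-\xi_1)\bigr)^{1/2}\to0 .
\]
This is the only place where the conformality of $\psi$ is used. Put $c_1^*=c_+=c_-$.

\emph{Step 3: reflection, and the proof of (a).} Let $\sigma^h=S^h\circ\tau_1$ on $1<|\zeta|<\rho$. Let $J$ be a compact subarc of $I_+$ or of $I_-$, let $J^\circ$ be $J$ without its endpoints, and let $O_J$ be the domain formed by $J^\circ$ and the two annuli $1<|\zeta|<\rho$ and $1/\rho<|\zeta|<1$. Suppose $J\subset I_\pm$. The function $\pm d$ has a positive minimum on $\psi^{-1}\tau_1(J)$, so $\tau_1(J)\subset\psi(P^\pm_h)$ for small $h$. By \eqref{eq:corr}, $\operatorname{dist}(\sigma^h(\zeta),W^h_\pm)\to0$ as $\zeta$ tends to a point of $J$. By the reflection principle $\sigma^h$ extends to a holomorphic function $\sigma^h_J$ on $O_J$ with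
\begin{equation}\label{eq:reflect}
\sigma^h_J(1/\bar\zeta)=2c^h_\pm-\overline{\sigma^h_J(\zeta)},\qquad|\sigma^h_J|\le9,\qquad\sigma^h_J(J^\circ)\subset W^h_\pm .
\end{equation}
By Montel's theorem a further subsequence of $\sigma^h_J$ converges locally uniformly on $O_J$. The limit extends $S_*\circ\tau_1$ and has real part $c^*_1$ on $J^\circ$. As $J$ was arbitrary, $\operatorname{Re}S_*\circ\tau_1-c_1^*$ tends to $0$ at every point of $I_+\cup I_-$. It is bounded by $6$, so Lemma~\ref{lem:barrier}, with two exceptional points, shows that $\operatorname{Re}S_*\to c_1^*$ at $A_1$. Hence $S_*=S$. Every sequence $h\to0$ has such a subsequence, and (a) follows.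

We record a consequence. Every limit of the bounded family $\sigma^h_J$ agrees with $\sigma$ on $1<|\zeta|<\rho$, hence on $O_J$ with the extension of $\sigma$ from Lemma~\ref{lem:boundary}. Therefore
\begin{equation}\label{eq:conv}
\sigma^h_J\to\sigma\quad\text{locally uniformly on }O_J\text{ as }h\to0 .
\end{equation}

\emph{Step 4: proof of (b).} Fix $i\ge1$. By \eqref{eq:corr} there is $r\in(1,\rho)$ such that $C=\tau_i(\{|\zeta|=r\})$ satisfies $S(C)\subset N_\delta(W_i)$. By (a), $S^h(C)\subset N_\delta(W_i)$ for small $h$, and this neighborhood is convex, so it contains the inside of $S^h(C)$ by (T1). The outside of $C$ is $\tau_i(\{|\zeta|>r\}\cup\{\infty\})$, so $A_i$ lies inside $C$. By Lemma~\ref{lem:inside} the slits of the components of $A^h$ contained in $A_i$ lie inside $S^h(C)$.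

\emph{Step 5: proof of (c).} Choose $J\subset I_\pm$ with $\zeta\in J^\circ$. Then $\sigma^h_J(\zeta)\in W^h_\pm$ by \eqref{eq:reflect} and $\sigma^h_J(\zeta)\to\sigma(\zeta)$ by \eqref{eq:conv}.

\emph{Step 6: proof of (d).} By Lemma~\ref{lem:boundary}, after changing the sign of $d$ if necessary, $I_-$ and $I_+$ are the $\sigma$-preimages on the circle of the parts of $W_1$ strictly below and strictly above $w_0$. We show that $W^h_-$ converges to $W^\downarrow=W_1\cap\{\operatorname{Im}w\le\operatorname{Im}w_0\}$; exchanging the signs and the words above and below gives the statement for $W^h_+$. It suffices to consider a sequence $h\to0$ along which the endpoints of $W^h_-$ converge. Then $W^h_-$ converges to a vertical segment or a point $W^0_-$, with $W^0_-\subset W_1$ by (b) and $W^0_-\supset\overline{\sigma(I_-)}=W^\downarrow$ by (c).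

It remains to see that $W^0_-$ is not longer. In Example~\ref{ex:disc} symmetry put both slits on one line; in general $c^h_+\ne c^h_-$ is possible, and we must exclude that $W^h_-$ runs alongside $W^h_+$. Let $w_1\in W_1$ lie strictly between $w_0$ and the upper endpoint. Its two preimages $\zeta_1\ne\zeta_1'$ on the circle both lie in $I_+$. Choose a compact arc $J\subset I_+$ with $\zeta_1,\zeta_1'\in J^\circ$ and disjoint closed discs $B,B'\subset O_J$ centered at $\zeta_1,\zeta_1'$ such that $2\varrho=\min_{\partial B\cup\partial B'}|\sigma-w_1|>0$. By \eqref{eq:conv}, $|\sigma^h_J-\sigma|<\varrho$ on $\partial B\cup\partial B'$ for small $h$. Fix such an $h$ and let $|w-w_1|<\varrho$. On both circles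
\[
|(\sigma^h_J-w)-(\sigma-w_1)|<2\varrho\le|\sigma-w_1|,
\]
so by Rouch\'e's theorem there are $\zeta\in B$ and $\zeta'\in B'$ with $\sigma^h_J(\zeta)=\sigma^h_J(\zeta')=w$. They cannot both lie in $|\cdot|<1$: otherwise, by \eqref{eq:reflect}, the distinct points $1/\bar\zeta$ and $1/\overline{\zeta'}$ of the annulus $1<|\cdot|<\rho$ would have the same value $2c^h_+-\bar w$, whereas $S^h\circ\tau_1$ is injective there. So one of them, say $\zeta$, has $|\zeta|\ge1$. If $|\zeta|>1$, then $w=S^h(\tau_1(\zeta))\notin W^h$. If $|\zeta|=1$, then $\zeta\in J^\circ$ and $w\in W^h_+$. In both cases $w\notin W^h_-$. Thus $W^h_-$ misses the disc $B(w_1,\varrho)$ for all small $h$, and $w_1\notin W^0_-$. A connected subset of $W_1$ that contains $W^\downarrow$ and no point strictly between $w_0$ and the upper endpoint equals $W^\downarrow$.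
\end{proof}

\subsection*{Halving the slits and shrinking the regions}
We package the two kinds of cuts. In both proofs we use that a vertical segment in the $\delta$-neighborhood of a vertical segment of length $\lambda$ has length less than $\lambda+2\delta$, and that $N_\delta(N_{\delta'}(K))\subset N_{\delta+\delta'}(K)$.

\begin{lemma}[halving]\label{lem:halve}
Let $A=A_1\sqcup\dots\sqcup A_N$ be admissible with slits $W_i$, and let $\varepsilon>0$. There is an admissible set $A'\subset A$ with $|a(A')-a(A)|<\varepsilon$ such that each $A_i$ contains exactly two components of $A'$, and their slits lie in $N_\varepsilon(W_i)$ and have length at most $\frac12|W_i|+\varepsilon$.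
\end{lemma}

\begin{proof}
Put $\delta=\varepsilon/(4N)$ and cut $A_1,\dots,A_N$ one after another. At the $i$-th step apply Lemma~\ref{lem:cut} to the current admissible set and its component $A_i$, with $P=\overline{\mathbb D}$ and $\psi:\overline{\mathbb D}\to A_i$ the extension of a Riemann map. Let $w_0$ be the midpoint of the current slit of $A_i$, let $p\ne p'$ be the two points of $\partial A_i$ that correspond to $w_0$ by Lemma~\ref{lem:boundary}, and let $\ell$ be the line through $\psi^{-1}(p)$ and $\psi^{-1}(p')$. These are two points of the unit circle, so $\ell$ meets $\mathbb D$ and meets the circle exactly in these points; thus part (d) applies. Take $h$ so small that $a$ changes by less than $\delta$, every new slit lies in the $\delta$-neighborhood of the slit it comes from, and the two new slits of $A_i$ have length at most half the length of the current slit plus $\delta$.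

After $N$ steps $a$ has changed by less than $N\delta$, and the slits of the components in $A_i$ lie in $N_{N\delta}(W_i)$. Before its cut the slit of $A_i$ has length at most $|W_i|+2N\delta$; the two new slits have length at most $\frac12|W_i|+(N+1)\delta$; at the end their lengths are at most $\frac12|W_i|+(3N+1)\delta\le\frac12|W_i|+\varepsilon$.
\end{proof}

\begin{lemma}[shrinking]\label{lem:shrink}
Let $A=A_1\sqcup\dots\sqcup A_N$ be admissible with slits $W_i$, and let $\varepsilon,\delta>0$. There is an admissible set $A'\subset A$ with $|a(A')-a(A)|<\varepsilon$ whose components have diameter at most $\delta$, and such that the slits of the components contained in $A_i$ lie in $N_\varepsilon(W_i)$.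
\end{lemma}

\begin{proof}
Let $\psi_i:\overline{\mathbb D}\to A_i$ be extended Riemann maps. By uniform continuity there are finitely many horizontal and vertical lines such that every subset of $\overline{\mathbb D}$ contained in a closed cell of the grid they form has $\psi_i$-image of diameter at most $\delta$ for all $i$. At every stage the components of the current set will have the form $\psi_i(P)$ with $P\subset\overline{\mathbb D}$ compact and convex with interior points. Treat the lines $\ell$ in turn. For each current component $\psi_i(P)$ with $\ell\cap\operatorname{int}P\ne\emptyset$, cut along $\ell$ by Lemma~\ref{lem:cut}, applied with the restriction of $\psi_i$ to $P$; at the $j$-th cut overall, $j\ge1$, take $h$ so small that $a$ changes by less than $\varepsilon2^{-j}$ and each new slit lies in the $\varepsilon2^{-j}$-neighborhood of the slit it comes from. Each line requires finitely many cuts. Once a line has been treated it misses the interior of every current $P$, and of all later ones, which are subsets. At the end the interior of each $P$ is connected and misses all lines, so $P$ lies in a closed cell.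
\end{proof}

Lemma~\ref{lem:shrink} gives no bound on the total length of the new slits, and the vertical channel in Example~\ref{ex:disc} indicates why.

\section{The sets $L_s$ and $E_\beta$}\label{sec:sets}

A node $s$ of a tree may have infinitely many children. The sets attached to the children must be disjoint, and they must accumulate on a compact set that belongs to $X_T$ and has finite length. At the same time each of them has to continue the construction made at $s$, so its slits must lie near slits of $s$. We meet both demands by attaching to $s$ a \emph{spine}, an infinite sequence of halvings whose slits converge to $L_s$, and by letting the $k$-th child branch off the spine at a stage $m_{s,k}$ that tends to infinity with $k$.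

\subsection*{Notation}
For $s\in\omega^{<\omega}$ and $m\ge0$ we construct an admissible set $A_{s,m}$, a real number $b_s$ and a number $\eta_{s,m}>0$. Let $W_{s,m}=W(A_{s,m})+b_s$, and let $N_{s,m}$, $\lambda_{s,m}$, $\Lambda_{s,m}$ be the number, the maximal length and the total length of its slits. Let $D_{s,m}$ be the closed $\eta_{s,m}$-neighborhood of $W_{s,m}$. We always require that
\begin{equation}\label{eq:eta}
\eta_{s,m}<\tfrac13\operatorname{dist}(W,W')\ \text{ for distinct slits }W,W'\text{ of }W_{s,m},\qquad N_{s,m}\eta_{s,m}\le2^{-m}.
\end{equation}
A \emph{stadium} is the closed $\eta$-neighborhood of a vertical segment; it is convex, and its diameter is the length of the segment plus $2\eta$. By \eqref{eq:eta} the components of $D_{s,m}$ are disjoint stadiums, one around each slit. We abbreviate $A_s=A_{s,0}$, $W_s=W_{s,0}$, $D_s=D_{s,0}$, and put $\|s\|=\sum_{i<|s|}(s_i+2)$ for $s=(s_0,\dots,s_{|s|-1})$. The recursion is on $|s|$: from $A_s$, $b_s$, $\eta_{s,0}$ we build the whole spine of $s$, and then the same data for the children $s^\frown k$.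

\subsection*{Root}
Let $A_\emptyset=\overline{\mathbb D}$, $b_\emptyset=0$, $\eta_{\emptyset,0}=\frac18$. Then $W_\emptyset=[-2i,2i]$ and $a(A_\emptyset)=-1$.

\subsection*{Spine of $s$}
Given $A_{s,m}$ and $\eta_{s,m}$, apply Lemma~\ref{lem:halve} with
\[
\varepsilon=\min\bigl\{\tfrac14\lambda_{s,m},\ 2^{-m-1}/N_{s,m},\ 2^{-|s|-m-5},\ \tfrac12\eta_{s,m}\bigr\}
\]
to obtain $A_{s,m+1}\subset A_{s,m}$. Then
\begin{equation}\label{eq:spine}
\lambda_{s,m+1}\le\tfrac34\lambda_{s,m},\quad\Lambda_{s,m+1}\le\Lambda_{s,m}+2^{-m},\quad|a(A_{s,m+1})-a(A_{s,m})|\le2^{-|s|-m-5},
\end{equation}
and the $\frac12\eta_{s,m}$-neighborhood of each slit of $W_{s,m}$ contains two slits of $W_{s,m+1}$. Choose $\eta_{s,m+1}<\frac12\eta_{s,m}$ satisfying \eqref{eq:eta}. Then $D_{s,m+1}\subset\operatorname{int}D_{s,m}$, and every component of $D_{s,m}$ contains components of $D_{s,m+1}$. Put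
\[
L_s=\bigcap_{m\ge0}D_{s,m}.
\]
The stadiums of $D_{s,m}$ cover $L_s$, their diameters are at most $\lambda_{s,m}+2\eta_{s,m}\to0$, and the sum of their diameters is $\Lambda_{s,m}+2N_{s,m}\eta_{s,m}\le\Lambda_{s,0}+2+2\cdot2^{-m}$. The projection of $D_{s,m}$ to the real axis has measure at most $2N_{s,m}\eta_{s,m}\to0$. Hence
\begin{equation}\label{eq:L}
\mathcal H^1(L_s)<\infty,\quad\text{and the projection of }L_s\text{ to the real axis has measure }0.
\end{equation}

\subsection*{Children of $s$}
We choose integers $1\le m_{s,0}<m_{s,1}<\cdots$ and the data for $s^\frown k$ by recursion on $k$, and write $D_s^{(k)}=D_{s,m_{s,k}}$. Let $m_{s,0}\ge1$ be so large that the stadiums of $D_s^{(0)}$ have diameter at most $2^{-\|s\|}$. Suppose that $m=m_{s,k}$ has been chosen, and let $\varepsilon=\min\{\frac12\eta_{s,m},2^{-|s|-4}\}$. Lemma~\ref{lem:shrink} yields an admissible set $A_{s^\frown k}\subset A_{s,m}$ such that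
\begin{equation}\label{eq:child}
\text{its components have diameter at most }2^{-|s|-1},\qquad|a(A_{s^\frown k})-a(A_{s,m})|\le2^{-|s|-4},
\end{equation}
and $W(A_{s^\frown k})+b_s\subset N_\varepsilon(W_{s,m})$.

These slits may well meet $L_s$, which lies near $W_{s,m}$ too, and then the child could not be separated from the rest of the spine. A small horizontal translation repairs this, and it does not affect the coefficient $a$. Let $b_{s^\frown k}=b_s+\theta$ with $0<\theta<\varepsilon$ such that no slit of $W_{s^\frown k}$ has its real part in the projection of $L_s$. There are finitely many slits, so by \eqref{eq:L} only a null set of values $\theta$ is excluded. Now $W_{s^\frown k}$ is a compact subset of the open set $N_{2\varepsilon}(W_{s,m})\setminus L_s\subset\operatorname{int}D_{s,m}\setminus L_s$. Choose $\eta_{s^\frown k,0}$ satisfying \eqref{eq:eta} and so small that $D_{s^\frown k}\subset\operatorname{int}D_{s,m}\setminus L_s$. The compact sets $D_{s,m'}$ decrease to $L_s$ as $m'\to\infty$, so we can choose $m_{s,k+1}>m_{s,k}$ such that $D_s^{(k+1)}\cap D_{s^\frown k}=\emptyset$ and the stadiums of $D_s^{(k+1)}$ have diameter at most $2^{-\|s\|-k-1}$. This completes the recursion.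

For $\beta\in\omega^\omega$ put $E_\beta=\bigcap_nD_{\beta|n}$.

\begin{proposition}\label{prop:sets}
For all $s\in\omega^{<\omega}$, $k\in\omega$ and $\beta\in\omega^\omega$:
\begin{enumerate}
\item[(a)] $D_s^{(0)}\subset\operatorname{int}D_s$; the sets $D_s^{(k+1)}$ and $D_{s^\frown k}$ are disjoint subsets of $\operatorname{int}D_s^{(k)}$; every component of $D_s$ contains a component of $D_s^{(0)}$, and every component of $D_s^{(k)}$ contains a component of $D_s^{(k+1)}$;
\item[(b)] the components of $D_s^{(k)}$ and of $D_{s^\frown k}$ have diameter at most $2^{-\|s\|-k}$;
\item[(c)] $\bigcap_kD_s^{(k)}=L_s$ has finite length;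
\item[(d)] no compact set containing $E_\beta$ is $CH$-removable.
\end{enumerate}
\end{proposition}

\begin{proof}
Parts (a) and (c) were obtained in the construction, and so was (b) for $D_s^{(k)}$; each component of $D_{s^\frown k}$ lies in a component of $D_s^{(k)}$. For (d) we apply Proposition~\ref{prop:criterion} with $A^n=A_{\beta|n}$, $b_n=b_{\beta|n}$, $D^n=D_{\beta|n}$. Both sequences of sets decrease, since $A_{s^\frown k}\subset A_{s,m_{s,k}}\subset A_s$ and $D_{s^\frown k}\subset D_s^{(k)}\subset D_s$. The diameters of their components tend to $0$ by \eqref{eq:child} and (b). A connected subset of either intersection lies in one component at each stage, so it is a point. The translations satisfy $0\le b_{\beta|n}\le\sum_{j\ge0}2^{-j-4}<\frac12$. By \eqref{eq:spine} and \eqref{eq:child}, for all $s$ and $m$,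
\begin{equation}\label{eq:a}
|a(A_{s,m})+1|\le\sum_{j\ge0}\Bigl(\sum_{m'\ge0}2^{-j-m'-5}+2^{-j-4}\Bigr)=\sum_{j\ge0}2^{-j-3}=\tfrac14,
\end{equation}
so $|a(A^n)|\ge\frac34$.
\end{proof}

\begin{remark}
The sets $L_s$ and $E_\beta$ are built from the same slit maps and differ in one hypothesis of Proposition~\ref{prop:criterion}. The sequence $A_{s,m}$, $b_s$, $D_{s,m}$, $m\ge1$, satisfies all the others, by \eqref{eq:a} and because $L_s$ is totally disconnected. But $L_s$ is $CH$-removable by \eqref{eq:L} and Lemma~\ref{lem:sigma}. So $\bigcap_mA_{s,m}$ is not totally disconnected, and that hypothesis cannot be dropped. In the other direction, Lemma~\ref{lem:sigma} shows that $E_\beta$ does not have $\sigma$-finite length.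
\end{remark}

\section{Jordan curves through the sets}\label{sec:curves}

\subsection*{Cells and the set $X_T$}
Continuity in $T$ requires that the picture at a given scale depend on finitely many conditions ``$s\in T$''. We therefore reorganize the sets of Section~\ref{sec:sets} along a finitely branching tree. Its \emph{nodes} are the symbols $(s,*)$, with the set $D_{(s,*)}=D_s$, and $(s,k)$, with the set $D_{(s,k)}=D_s^{(k)}$. The root is $(\emptyset,*)$. The only child of $(s,*)$ is $(s,0)$, and the children of $(s,k)$ are $(s,k+1)$ and $(s^\frown k,*)$. The \emph{level} of a node is its distance to the root: $(s,*)$ has level $\|s\|$ and $(s,k)$ has level $\|s\|+k+1$. There are finitely many nodes of each level. A \emph{cell} of level $n$ is a component of $D_\nu$ for a node $\nu$ of level $n$.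

By Proposition~\ref{prop:sets}(a), $D_{\nu'}\subset\operatorname{int}D_\nu$ if $\nu'$ is a child of $\nu$, and the sets of two children of a node are disjoint. Two distinct nodes of the same level descend from distinct children of their last common ancestor, so their sets are disjoint. Hence distinct cells of the same level are disjoint stadiums. By Proposition~\ref{prop:sets}(b), a cell of level $n\ge1$ has diameter at most
\[
\mu_n=2^{2-n}:
\]
the bound $2^{-\|s\|-k}$ equals $2^{1-n}$ for a node $(s,k)$ and $2^{2-n}$ for a node $(s^\frown k,*)$ of level $n$.

Let $T$ be a tree. The nodes $(s,*)$ and $(s,k)$ with $s\in T$, and their cells, are called \emph{active}. The root is active and the parent of an active node is active, because $T$ is closed under initial segments. By Proposition~\ref{prop:sets}(a) every active cell contains an active cell of the next level. Let $X_T$ be the intersection over $n$ of the union of the active cells of level $n$.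

\begin{lemma}\label{lem:X}
The set $X_T$ is compact and totally disconnected, it meets every active cell, and
\begin{equation}\label{eq:X}
X_T=\bigcup_{s\in T}L_s\ \cup\bigcup_{\beta\in[T]}E_\beta .
\end{equation}
\end{lemma}

\begin{proof}
For each $n\ge1$ the set $X_T$ is covered by finitely many disjoint compact cells of diameter at most $\mu_n$, which gives the first statement. An active cell is the first term of a decreasing sequence of active cells of consecutive levels, whose intersection is a point of $X_T$. Let $x\in X_T$ and let $\nu_n$ be the unique node of level $n$ with $x\in D_{\nu_n}$. It is active, and $\nu_n$ is the parent of $\nu_{n+1}$ by uniqueness. If the path $(\nu_n)$ passes through finitely many nodes of the form $(s,*)$, and $(s,*)$ is the last one, then it continues with $(s,0),(s,1),\dots$, so $s\in T$ and $x\in L_s$. Otherwise it passes through $(\beta|n,*)$ for some $\beta$ and all $n$, so $\beta\in[T]$ and $x\in E_\beta$. Conversely, a point of $L_s$ with $s\in T$, or of $E_\beta$ with $\beta\in[T]$, lies in $D_\nu$ for all nodes $\nu$ of the corresponding path, which are active and include one node of each level.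
\end{proof}

For example, $X_T=L_\emptyset$ for $T=\{\emptyset\}$, and if $T$ consists of the initial segments of one sequence $\beta$, then $X_T$ is the union of $E_\beta$ and the sets $L_{\beta|n}$.

\subsection*{Connecting arcs}
The curve will enter each active cell at its bottom point, visit the active cells of the next level inside it one after another, and leave at the top point (Figure~\ref{fig:cell}). For a stadium $Q$ let $p_Q^+$ and $p_Q^-$ be its top and bottom points; the segment $[p_Q^-,p_Q^+]$ is its \emph{chord}. The arcs are drawn one at a time, and the point to verify is that the earlier arcs do not block the later ones.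

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-1.5,-1.2) -- (-1.5,1.2) arc (180:0:1.5) -- (1.5,-1.2) arc (0:-180:1.5);
\filldraw[fill=gray!25] (-0.95,-1.2) -- (-0.95,0.5) arc (180:0:0.25) -- (-0.45,-1.2) arc (0:-180:0.25);
\filldraw[fill=gray!25] (0.45,-0.5) -- (0.45,1.2) arc (180:0:0.25) -- (0.95,-0.5) arc (0:-180:0.25);
\draw[thick,dashed] (-0.7,-1.45) -- (-0.7,0.75) (0.7,-0.75) -- (0.7,1.45);
\draw[thick] (0,-2.7) -- (0,-2.2) -- (-0.7,-1.8) -- (-0.7,-1.45);
\draw[thick] (-0.7,0.75) -- (-0.7,1) -- (0,1) -- (0,-1) -- (0.7,-1) -- (0.7,-0.75);
\draw[thick] (0.7,1.45) -- (0.7,1.8) -- (0,2.2) -- (0,2.7);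
\node[below] at (0,-2.7) {$p_Q^-$}; \node[above] at (0,2.7) {$p_Q^+$};
\node at (0.3,-2.2) {$\alpha_0$}; \node at (-0.35,1.25) {$\alpha_1$}; \node at (-0.3,2.2) {$\alpha_2$};
\node at (-1.22,-0.3) {$Q_1$}; \node at (1.22,0.3) {$Q_2$}; \node at (1.8,0) {$Q$};
\end{tikzpicture}
\caption{A stadium $Q$ containing two stadiums $Q_1,Q_2$. The polygonal arcs $\alpha_0,\alpha_1,\alpha_2$ and the dashed vertical chords of $Q_1$ and $Q_2$ form a simple arc from the bottom point of $Q$ to its top point.}
\label{fig:cell}
\end{figure}

\begin{lemma}\label{lem:arcs}
Let $Q$ be a stadium and let $Q_1,\dots,Q_r$, $r\ge1$, be disjoint stadiums in $\operatorname{int}Q$. There are pairwise disjoint simple polygonal arcs $\alpha_0$ from $p_Q^-$ to $p_{Q_1}^-$, $\alpha_i$ from $p_{Q_i}^+$ to $p_{Q_{i+1}}^-$ for $1\le i<r$, and $\alpha_r$ from $p_{Q_r}^+$ to $p_Q^+$, which lie in $V=\operatorname{int}Q\setminus\bigcup_iQ_i$ except for their endpoints.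
\end{lemma}

\begin{proof}
At each of the points $p_Q^\pm,p_{Q_i}^\pm$ attach a short vertical segment that lies in $V$ except for that point, all these segments being disjoint. Let $K_0$ be $\widehat{\mathbb C}\setminus\operatorname{int}Q$ together with its two segments, and for $i\ge1$ let $K_i$ be $Q_i$ together with its two segments. The sets $K_0,\dots,K_r$ are disjoint, and none separates, by (T3). Let $e_i$ and $e_i'$ be the free ends of the segments at the initial and the terminal point prescribed for $\alpha_i$. Then $e_i\in K_i$ for $0\le i\le r$, $e_i'\in K_{i+1}$ for $i<r$, and $e_r'\in K_0$.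

We construct disjoint simple polygonal arcs $\kappa_i$ from $e_i$ to $e_i'$ that meet $\bigcup_jK_j$ only in $e_i,e_i'$. Suppose that $\kappa_0,\dots,\kappa_{i-1}$ have been constructed and that $M_i=K_0\cup\dots\cup K_i\cup\kappa_0\cup\dots\cup\kappa_{i-1}$ does not separate; for $i=0$ this holds. The set $M_i$ is disjoint from $K_{i+1},\dots,K_r$, so by (T3) the complement $V_i\subset V$ of $M_i\cup K_{i+1}\cup\dots\cup K_r$ is a domain. The points $e_i,e_i'$ do not lie on the earlier arcs, so short vertical prolongations of their segments lie in $V_i$ except for the points $e_i,e_i'$ themselves. Join the ends of the prolongations by a polygonal path in $V_i$ and delete loops. This gives $\kappa_i$, which lies in $V_i$ except for its endpoints. If $i<r$, then $M_i\cap\kappa_i=\{e_i\}$ and $(M_i\cup\kappa_i)\cap K_{i+1}=\{e_i'\}$, so two applications of Janiszewski's theorem show that $M_{i+1}$ does not separate. Finally let $\alpha_i$ be $\kappa_i$ together with the two segments at its ends.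
\end{proof}

The following choices are made once, independently of $T$. For each cell $Q$ of a node $\nu$, and for each of the at most two possible sets of active children of $\nu$ when $\nu$ is active, fix an enumeration $Q_1,\dots,Q_r$ of the active cells of the next level in $Q$ and arcs $\alpha_0,\dots,\alpha_r$ as in Lemma~\ref{lem:arcs}. The only cell of level $0$ is $D_\emptyset$, the closed $\frac18$-neighborhood of $[-2i,2i]$. Let $\alpha_{\mathrm{out}}$ be the polygonal arc with vertices $\frac{17}8i$, $3i$, $1+3i$, $1-3i$, $-3i$, $-\frac{17}8i$. It joins the top point of $D_\emptyset$ to the bottom point, meets $D_\emptyset$ only there, and lies in $\{|w|<4\}$.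

\subsection*{The curves}
Fix a tree $T$. We define injective continuous maps $\gamma_n:\mathbb R/\mathbb Z\to\mathbb C$ and, for each active cell $Q$ of level $n$, a closed interval $I_Q$ such that
\begin{equation}\label{eq:param}
\gamma_n^{-1}(Q)=I_Q,\quad\text{and }\gamma_n\text{ runs through the chord of }Q\text{ from }p_Q^-\text{ to }p_Q^+\text{ on }I_Q .
\end{equation}
Let $\gamma_0$ run through the chord of $D_\emptyset$ on $I_{D_\emptyset}=[0,\frac12]$ and through $\alpha_{\mathrm{out}}$ on $[\frac12,1]$. Given $\gamma_n$, let $U_n$ be the union of the intervals $I_Q$ of level $n$, which are disjoint by \eqref{eq:param}. Put $\gamma_{n+1}=\gamma_n$ off $U_n$. Divide each $I_Q$ into $2r+1$ equal intervals, on which $\gamma_{n+1}$ runs through $\alpha_0$, the chord of $Q_1$, $\alpha_1$, \dots, the chord of $Q_r$, $\alpha_r$; the intervals of the chords are $I_{Q_1},\dots,I_{Q_r}$. On $I_Q$ the map $\gamma_{n+1}$ describes a simple arc in $Q$ with the same endpoints as the chord, and off $U_n$ it avoids all active cells of level $n$ by \eqref{eq:param}. So $\gamma_{n+1}$ is continuous and injective. The cell $Q_i$ meets the image only in the new arc in $Q$, and there only in its chord, so \eqref{eq:param}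 holds for $n+1$. All parametrizations of chords and arcs are taken proportional to length, so that no further choices occur.

We have $U_{n+1}\subset U_n$, and intervals of level $n$ have length at most $3^{-n}$ because $r\ge1$. For $m\ge n$,
\begin{equation}\label{eq:stay}
\gamma_m(t)\in Q\ \text{ if }t\in I_Q,\ Q\text{ of level }n;\qquad\gamma_m(t)=\gamma_n(t)\ \text{ if }t\notin U_n .
\end{equation}
Hence $|\gamma_m-\gamma_n|\le\mu_n$ for $m\ge n\ge1$, and $\gamma_n$ converges uniformly to a continuous map $\gamma=\gamma^T$, which also satisfies \eqref{eq:stay} in place of $\gamma_m$. Let $\widetilde\Gamma_T=\gamma(\mathbb R/\mathbb Z)$.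

\begin{proposition}\label{prop:curve}
For every tree $T$ the map $\gamma^T$ is injective, so $\widetilde\Gamma_T$ is a Jordan curve in $\{|w|<4\}$. We have $X_T\subset\gamma^T([0,\frac12])$, and $\widetilde\Gamma_T\setminus X_T$ is contained in a countable union of polygonal arcs. The maps $T\mapsto\widetilde\Gamma_T$, $T\mapsto\gamma^T([0,\frac12])$ and $T\mapsto X_T$ are continuous in the Hausdorff metric.
\end{proposition}

\begin{proof}
\emph{Injectivity.} Let $t\ne t'$ and $U_\infty=\bigcap_nU_n$. If neither point lies in $U_\infty$, then $t,t'\notin U_n$ for some $n$, so $\gamma=\gamma_n$ at both points, and $\gamma_n$ is injective. If $t\in U_\infty$ and $t'\notin U_n$, then $\gamma(t)$ lies in an active cell of level $n$, while $\gamma(t')=\gamma_n(t')$ does not, by \eqref{eq:param}. If $t,t'\in U_\infty$, then for large $n$ they lie in different intervals of level $n$, so $\gamma(t)$ and $\gamma(t')$ lie in different cells of level $n$, which are disjoint.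

\emph{Relation to $X_T$.} A point $x\in X_T$ lies in a decreasing sequence of active cells $Q^n$, one of each level $n$, whose intersection is $\{x\}$. The intervals $I_{Q^n}\subset[0,\frac12]$ decrease as well, and a parameter $t$ in their intersection has $\gamma(t)\in\bigcap_nQ^n=\{x\}$. If $t\in U_\infty$, then $\gamma(t)\in X_T$ by \eqref{eq:stay}. If $t\notin U_n$, then $\gamma(t)=\gamma_n(t)$ lies on $\alpha_{\mathrm{out}}$ or on one of the countably many chosen arcs.

\emph{Continuity.} Fix $T$ and $n\ge1$. Whether the finitely many nodes of level at most $n$ are active depends on finitely many conditions ``$s\in T$'', so all trees $T'$ in a neighborhood of $T$ have the same active nodes up to level $n$. For such $T'$ the map $\gamma_n$ and the intervals of level $n$ are the same as for $T$, so \eqref{eq:stay} gives $|\gamma^T-\gamma^{T'}|\le\mu_n$. This bounds the Hausdorff distance of the curves, and of the arcs $\gamma([0,\frac12])$, by $\mu_n$. The sets $X_T$ and $X_{T'}$ lie in the union of the active cells of level $n$, and both meet each of these cells by Lemma~\ref{lem:X}; so $d_H(X_T,X_{T'})\le\mu_n$.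
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Let $\phi(w)=(w+4+4i)/8$. It maps $\{|w|<4\}$ into $S$, multiplies distances by $\frac18$, and preserves $\sigma$-finiteness of length and $CH$-removability, since $f$ is conformal off $\phi(E)$ exactly when $f\circ\phi$ is conformal off $E$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $\Gamma_T=\phi(\widetilde\Gamma_T)$. By Proposition~\ref{prop:curve} this is a Jordan curve in $S$ that depends continuously on $T$. If $T\in\mathrm{WF}$, then by \eqref{eq:X} the set $X_T=\bigcup_{s\in T}L_s$ is a countable union of sets of finite length, and the rest of $\widetilde\Gamma_T$ lies on countably many polygonal arcs. So $\Gamma_T$ has $\sigma$-finite length and is $CH$-removable by Lemma~\ref{lem:sigma}. If $T\in\mathrm{IF}$ and $\beta\in[T]$, then $\widetilde\Gamma_T\supset X_T\supset E_\beta$, and $\Gamma_T$ is not $CH$-removable by Proposition~\ref{prop:sets}(d). Thus $\{T:\Gamma_T\in\mathcal R\}=\mathrm{WF}$, and $\mathcal R$ is not Borel by Lemma~\ref{lem:reduction}.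
\end{proof}

For the upper bounds in Theorem~\ref{thm:complete} we need to know the complexity of being a Jordan curve. The definition asks for the existence of a parametrization, which shows only that the set of curves is analytic. A canonical parametrization, given by the Riemann map, improves this to Borel.

\begin{lemma}\label{lem:J}
The set $\mathcal J$ of Jordan curves in $S$ is a Borel subset of $2^S$.
\end{lemma}

\begin{proof}
Let $C(\partial\mathbb D,S)$ be the Polish space of continuous maps $g:\partial\mathbb D\to S$ with the uniform metric, and let $\hat g(n)$ be the Fourier coefficients of $g$, which depend continuously on $g$. For $z_0\in S$ with rational coordinates let $\mathcal P_{z_0}$ be the set of injective $g$ with $\hat g(n)=0$ for $n<0$, $\hat g(0)=z_0$ and $\hat g(1)>0$. It is Borel, because $g$ is injective if and only if for every $j\ge1$ the minimum of $|g(\zeta)-g(\zeta')|$ over $|\zeta-\zeta'|\ge1/j$ is positive, and each of these conditions is open.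

Let $g\in\mathcal P_{z_0}$ and $\Gamma=g(\partial\mathbb D)$. The Poisson integral of $g$ is a continuous function $F$ on $\overline{\mathbb D}$ with boundary values $g$, holomorphic in $\mathbb D$, with $F(0)=z_0$ and $F'(0)=\hat g(1)>0$. By the argument principle, applied on circles $|\zeta|=r$ with $r\to1$, the number of preimages in $\mathbb D$ of a point $w\notin\Gamma$ is the winding number of $g$ about $w$. By (T1) the open set $F(\mathbb D)$ misses the outside of $\Gamma$, hence also $\Gamma$, which is the boundary of the outside. The winding number about inside points is $\pm1$ and counts preimages, so it is $1$. Thus $F$ is the conformal map of $\mathbb D$ onto the inside of $\Gamma$ with $F(0)=z_0$ and $F'(0)>0$, which is determined by $\Gamma$. So the continuous map $g\mapsto g(\partial\mathbb D)$ is injective on $\mathcal P_{z_0}$, and its image is a Borel subset of $\mathcal J$ by the Lusin--Souslin theorem. Conversely, the inside of a curve $\Gamma\in\mathcal J$ lies in $S$ and contains a point $z_0$ with rational coordinates, and by Carath\'eodory's theorem the boundary function of the Riemann map normalized at $z_0$ belongs to $\mathcal P_{z_0}$ and has image $\Gamma$. Hence $\mathcal J$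 is the union of these countably many images.
\end{proof}

The next lemma places $A$-removability of curves between $\sigma$-finite length and $CH$-removability. Let $C(\widehat{\mathbb C},\mathbb C)$ be the Banach space of continuous complex-valued functions on the sphere.

\begin{lemma}\label{lem:A}
Let $\Gamma\subset\mathbb C$ be a Jordan curve.
\begin{enumerate}
\item[(a)] $\Gamma$ is $A$-removable if and only if every $g\in C(\widehat{\mathbb C},\mathbb C)$ that is holomorphic on $\mathbb C\setminus\Gamma$ is constant.
\item[(b)] If $\Gamma$ has $\sigma$-finite length, then it is $A$-removable.
\item[(c)] If $\Gamma$ is $A$-removable, then it is $CH$-removable.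
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $\mathbb C\setminus\Gamma$ is dense by (T1). A bounded, uniformly continuous holomorphic function on it extends continuously to $\mathbb C$ and has a removable singularity at $\infty$, so it is the restriction of a function $g$ as in (a). Conversely such a $g$ is bounded and uniformly continuous for the chordal metric, which is at most twice the Euclidean metric. A bounded entire function is constant, and $g$ is determined by its restriction.

(b) By Besicovitch's theorem \cite{Bes}, a continuous function on a domain that is holomorphic off a relatively closed set of $\sigma$-finite length is holomorphic. So $g$ as in (a) is entire and bounded, hence constant.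

(c) Let $f$ be a homeomorphism of $\mathbb C$ that is conformal off $\Gamma$. Then $f(z)\to\infty$ as $z\to\infty$, so $f$ has a pole at $\infty$, and the pole is simple because $f$ is injective. Thus $g(z)=f(z)-cz$ has a finite limit at $\infty$ for some $c$. By (a), $g$ is constant, and $f$ is affine.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complete}]
(ii) By Theorem~\ref{thm:main}, $\{T:\Gamma_T\in\mathcal G\}=\mathrm{WF}$. Apply Lemma~\ref{lem:reduction}.

(i) By Lemma~\ref{lem:sigma} the set $\mathcal R$ satisfies the hypotheses of (ii), so it is $\Pi^1_1$-hard. It remains to show that it is coanalytic. Let $\mathcal H$ be the space of homeomorphisms of $\widehat{\mathbb C}$ that fix $\infty$, with the metric $\sup\chi(f_1,f_2)+\sup\chi(f_1^{-1},f_2^{-1})$, where $\chi$ is the chordal metric. It is Polish, and its elements are the extensions of the homeomorphisms of $\mathbb C$. The set $\mathcal Z$ of pairs $(E,f)\in2^S\times\mathcal H$ with $f$ holomorphic on $\mathbb C\setminus E$ is closed. Indeed, let $(E_n,f_n)\in\mathcal Z$ converge to $(E,f)$, and let $\Delta\subset\mathbb C\setminus E$ be a closed disc. Then $\Delta\subset\mathbb C\setminus E_n$ for large $n$, and $f_n\to f$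 uniformly on $\Delta$ in the Euclidean metric because $f(\Delta)$ is a compact subset of $\mathbb C$. So $f$ is holomorphic in the interior of $\Delta$. The same argument shows that a limit in $\mathcal H$ of affine maps is entire and injective, hence affine, so the non-affine maps form an open set. The set of $E\in2^S$ that are not $CH$-removable is the projection of the Borel set $\{(E,f)\in\mathcal Z:f\text{ not affine}\}$, so it is analytic. The complement of $\mathcal R$ is the union of this set and the Borel set $2^S\setminus\mathcal J$ (Lemma~\ref{lem:J}), so it is analytic.

(iii) The set of Jordan curves of $\sigma$-finite length in $S$ satisfies the hypotheses of (ii) by Lemma~\ref{lem:sigma}, so it is not Borel. The set of $A$-removable Jordan curves in $S$ satisfies them by Lemma~\ref{lem:A}(b) and (c), so it is $\Pi^1_1$-hard. The set of pairs $(E,g)\in2^S\times C(\widehat{\mathbb C},\mathbb C)$ with $g$ holomorphic on $\mathbb C\setminus E$ is closed, by the argument given for $\mathcal Z$, and the nonconstant functions form an open set. By Lemma~\ref{lem:A}(a), the curves in $\mathcal J$ that are not $A$-removable form the projection of the Borel set of pairs $(\Gamma,g)$ with $\Gamma\in\mathcal J$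 and $g$ holomorphic off $\Gamma$ and nonconstant. This projection is analytic, and so is its union with $2^S\setminus\mathcal J$. Hence the $A$-removable curves form a coanalytic set.

(iv) For arcs use the map $T\mapsto\phi(\gamma^T([0,\frac12]))$, and for totally disconnected compact sets the map $T\mapsto\phi(X_T)$. By Proposition~\ref{prop:curve} and Lemma~\ref{lem:X} both maps are continuous and take values in the required class of subsets of $S$. The values are contained in $\Gamma_T$, so they have $\sigma$-finite length if $T\in\mathrm{WF}$. They contain $\phi(X_T)$, so they are not $CH$-removable if $T\in\mathrm{IF}$, by \eqref{eq:X} and Proposition~\ref{prop:sets}(d). Lemma~\ref{lem:reduction} gives (ii) for each class. The $CH$-removable members of the class satisfy the hypotheses of (ii) by Lemma~\ref{lem:sigma}, so they form a $\Pi^1_1$-hard set.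
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bes} Besicovitch, \emph{Proc. London Math. Soc.} 32 (1931).

\bibitem{CRH} \emph{Conformal Removability Is Hard},
\texttt{http://www.math.sunysb.edu/\textasciitilde bishop/papers/notborel.pdf}

\bibitem{Fed} Federer, 2.10.25.

\bibitem{Gol} Goluzin, Chapter V.

\bibitem{HW} Hurewicz and Wallman, Theorem IV.4.

\bibitem{Kec} Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Neh} Nehari, Chapter VII.

\end{thebibliography}
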